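# Univalent functions whose Danikas–Ruscheweyh transform is not univalent

## Two theorems on the transform $h_f$

**Theorem 1.** Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$, let $\mathcal A$ be the family of analytic functions $f$ in $\mathbb D$ with $f(0)=0=f'(0)-1$, and let $\mathcal S=\{f\in\mathcal A: f\text{ is univalent in }\mathbb D\}$. For $f\in\mathcal S$ put
$$h_f(z)=\int_0^z\frac{t f'(t)}{f(t)}\,dt ,\qquad z\in\mathbb D .$$
There is a sequence $f_n\in\mathcal S$ with $f_n(z)\to z$ locally uniformly in $\mathbb D$ such that $h_{f_n}$ is not univalent for all large $n$. Hence the conjecture that $h_f\in\mathcal S$ for every $f\in\mathcal S$ is false.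

**Theorem 2.** Give $\mathcal S$ the topology of locally uniform convergence. For $N\ge 2$ let $V_N$ be the set of $f\in\mathcal S$ such that $h_f$ takes some value at $N$ or more distinct points of $\mathbb D$.

(a) Each $V_N$ is open and dense in $\mathcal S$. Hence $\{f\in\mathcal S:h_f\in\mathcal S\}$ is closed and nowhere dense, and for all $f$ in a dense $G_\delta$ subset of $\mathcal S$ the function $h_f$ is not $p$-valent for any finite $p$. Moreover, each $V_N$ contains polynomials.

(b) The function $h_f$ is univalent if $f$ is spirallike, i.e. if $\operatorname{Re}(e^{i\beta}zf'/f)>0$ in $\mathbb D$ for some $|\beta|<\pi/2$. If $\varrho$ is the largest number such that every $h_f$, $f\in\mathcal S$, is univalent in $|z|<\varrho$, then $\tanh(\pi/4)\le\varrho<1$.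

The transform $f\mapsto h_f$ was introduced by Danikas and Ruscheweyh. The conjecture refuted in Theorem 1 is taken here from "Univalence of quotient of analytic functions". The exact value of $\varrho$ is not determined.

## Logarithmic coefficients, valence, and the topology of $\mathcal S$

"Univalent" means analytic and injective. If $f\in\mathcal S$, then $f(z)/z$ has no zero in $\mathbb D$ (its value at $0$ is $1$), so it has a logarithm
$$\log\frac{f(z)}z=\sum_{n\ge1}c_n(f)z^n ,$$
and the $c_n(f)$ are called the logarithmic coefficients of $f$. Differentiating and multiplying by $z$ gives $zf'/f-1=\sum nc_n(f)z^n$, so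
$$h_f(z)=z+\sum_{n=1}^\infty\frac{n}{n+1}c_n(f)z^{n+1}.$$
In particular $h_f$ is analytic in $\mathbb D$, with $h_f(0)=0$ and $h_f'(0)=1$. So $h_f\in\mathcal A$ always, and the only question is injectivity: $h_f\in\mathcal S$ exactly when $f\notin V_2$.

A function is *$p$-valent* if it takes no value at more than $p$ distinct points; for instance $z\mapsto z^p$ is $p$-valent in $\mathbb D$ and not $(p-1)$-valent. Clearly $V_2\supset V_3\supset\cdots$, and $h_f$ fails to be $p$-valent for every finite $p$ exactly when $f\in\bigcap_NV_N$.

The space $\mathcal S$ with locally uniform convergence is metrizable, and by a classical theorem it is compact. So Baire's theorem applies: a countable intersection of open dense subsets of $\mathcal S$ is a dense $G_\delta$. The transform is continuous. Indeed, if $f_n\to f$ locally uniformly and $f_n(0)=0$, then $f_n(t)/t\to f(t)/t$ locally uniformly by the maximum principle. When the limit $f(t)/t$ has no zeros, $h_{f_n}'=f_n'/(f_n(t)/t)$ converges to $h_f'$ locally uniformly, and hence $h_{f_n}\to h_f$.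

Some transforms can be computed by hand.

- For $f(z)=z$ we get $h_f(z)=z$.
- For $f(z)=z/(1-z)$ we get $zf'/f=1/(1-z)$ and $h_f(z)=-\log(1-z)$.
- For the Koebe function $f(z)=z/(1-z)^2$ we get $zf'/f=(1+z)/(1-z)$ and $h_f(z)=-z-2\log(1-z)$.
- For $f(z)=z(1-z)^{-1+i}$ we get $zf'/f=1+(1-i)\frac z{1-z}=\frac{1-iz}{1-z}$ and $h_f(z)=iz-(1-i)\log(1-z)$.

The last function is an example of the notion in Theorem 2(b). With $\beta=\pi/4$ we have $e^{i\beta}(1-i)=\sqrt2$ and
$$\operatorname{Re}\Big(e^{i\pi/4}\frac{zf'}f\Big)=\frac1{\sqrt2}+\sqrt2\,\operatorname{Re}\frac z{1-z}>0,$$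
because $\operatorname{Re}\frac{z}{1-z}>-\frac12$ in $\mathbb D$. So it is spirallike, and a classical theorem says that functions in $\mathcal A$ with this property are univalent. The first three functions satisfy $\operatorname{Re}(zf'/f)>0$, the case $\beta=0$, which is called starlikeness.

## The derivative test, and a folded arm that escapes it

In all four examples $h_f$ is univalent, for one reason. Since $h_f'=zf'/f$, we may try to apply the following.

**Noshiro–Warschawski theorem.** If $h$ is analytic in a convex domain $D$ and $\operatorname{Re}(e^{i\beta}h')>0$ in $D$ for some real $\beta$, then $h$ is injective in $D$.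

The proof is one line. For $z_1\ne z_2$ in $D$,
$$e^{i\beta}\,\frac{h(z_2)-h(z_1)}{z_2-z_1}=\int_0^1e^{i\beta}h'\big(z_1+t(z_2-z_1)\big)\,dt,$$
and the right side has positive real part, so it is not $0$.

**Proof of Theorem 2(b), the positive part.** If $f$ is spirallike, then $\operatorname{Re}(e^{i\beta}h_f')>0$ in $\mathbb D$, and $h_f$ is univalent. For general $f\in\mathcal S$, Grunsky's theorem (see Duren, *Univalent Functions*, Ch. 3) gives $|\arg(zf'/f)|\le\log\frac{1+r}{1-r}$ for $|z|=r$. The right side equals $2\operatorname{artanh}r$, which is less than $\pi/2$ when $r<\tanh(\pi/4)$. So $\operatorname{Re}h_f'>0$ in the disc $|z|<\tanh(\pi/4)$, every $h_f$ is univalent there, and $\varrho\ge\tanh(\pi/4)$. The inequality $\varrho<1$ will follow from Theorem 1.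

The test does not cover all of $\mathcal S$, and it is useful to see which geometry defeats it. Let
$$G=\mathbb D\cup\exp\big(\{x+iy:0\le x<0.3,\ 0<y<0.2\}\big)\cup\exp\big(\{x+iy:0.1<x<0.3,\ 0<y<1\}\big).$$
This is a Jordan domain: the disc with an arm that leaves it and then bends so as to run above it. Its boundary contains the circular arc $\{e^{0.1+iy}:0.2<y<1\}$, and near this arc $G$ lies in $|u|>R$, where $R=e^{0.1}$. Let $f:\mathbb D\to G$ be the Riemann map with $f(0)=0$, $f'(0)>0$. By Schwarz reflection $f$ extends analytically across the corresponding arc $I\subset\partial\mathbb D$, with $f'\ne0$ on $I$, $|f|=R$ on $I$, and $|f|>R$ just inside. Put $z=re^{i\theta}$. Since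
$$r\,\partial_r\log|f|=\operatorname{Re}\frac{zf'}f,\qquad \partial_\theta\log|f|=-\operatorname{Im}\frac{zf'}f ,$$
on $I$ the quotient $zf'/f$ is real and $\le0$, hence negative because $f'\ne0$. If $\operatorname{Re}(e^{i\beta}zf'/f)>0$ held in $\mathbb D$ for some $|\beta|<\pi/2$, then at a point of $I$ we would get $\cos\beta\cdot(\text{negative number})\ge0$, which is false. So $f/f'(0)\in\mathcal S$ is not spirallike. The test is then silent: it does not say that $h_f$ is not injective. But it suggests looking at arms folded over the disc.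

There is also a warning about how to look. Suppose $f_n\in\mathcal S$ and $f_n'\to1$ uniformly on all of $\mathbb D$. Then $f_n(z)/z=\int_0^1f_n'(tz)\,dt\to1$ uniformly, so $h_{f_n}'=zf_n'/f_n\to1$ uniformly, and $h_{f_n}$ is univalent for large $n$. So the perturbations of the identity in Theorem 1 must be small only on compact subsets of $\mathbb D$, and large at the boundary. Thin channels produce exactly that.

## Reading $h_f$ on the image domain: $H'(u)=g(u)/u$

Let $f$ be univalent in $\mathbb D$ with $f(0)=0$ and $f'(0)>0$. The quotient $tf'/f$ does not change when $f$ is multiplied by a positive constant, so we write $h_f:=\int_0^ztf'/f\,dt=h_{f/f'(0)}$ without normalizing. Put $g=f^{-1}$ and $H=h_f\circ g$ on $f(\mathbb D)$. Since $f'(g)\,g'=1$,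
$$H'(u)=\frac{g\,f'(g)}{f(g)}\,g'=\frac{g(u)}u .\tag{1}$$
Because $g$ is a bijection onto $\mathbb D$, the function $h_f$ takes a value at $N$ points of $\mathbb D$ exactly when $H$ takes it at $N$ points of $f(\mathbb D)$.

Now attach to a domain a "room" at the end of a very thin channel, where the channel starts at the boundary point with preimage $\zeta\in\partial\mathbb D$. In the room, and along the channel, we expect $g\approx\zeta$: the inverse Riemann map squeezes everything behind a thin door into a tiny neighbourhood of one boundary point. By (1), $H\approx\zeta\log u+\text{const}$ there. This is a heuristic for now; it will be proved with a length–area estimate.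

**One room on the disc is not enough.** Take the unit disc, $f_0(z)=z$, $h_0(z)=z$, with one channel along an arc $\Gamma$ from $\zeta$ to a point outside $\overline{\mathbb D}$. By the heuristic, the limit of $H$ at a point $u$ of the room is
$$T(u)=\zeta+\zeta\int\frac{dv}v ,$$
the integral being taken along $\Gamma$ and then inside the room to $u$. Its real part is $\log|u|-\log|\zeta|=\log|u|>0$. So $|T(u)|\ge1+\log|u|>1$, and the limit image of the room does not meet $h_0(\mathbb D)=\mathbb D$. Within a room that is a disc not containing $0$, $T$ is $\zeta$ times a branch of the logarithm plus a constant, so it is injective. With a single room the limit functions produce no collision.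

**Two rooms.** With rooms at $\zeta_1=1$ and $\zeta_2=i$, the two limit functions are $1\cdot\log u$ and $i\log u$ plus constants, so the second logarithmic image is turned by a right angle against the first. Let $\delta_j=x_j+iy_j$ be the value of $\int_{\Gamma_j}dv/v$, where $x_j>0$ since the room lies outside the disc. A collision at the room centres means
$$1+\delta_1=i(1+\delta_2)\iff y_1=1+x_2,\quad y_2=-(1+x_1).$$
So the arm starting at $1$ turns anticlockwise by more than $1$ radian, and the arm starting at $i$ turns clockwise by more than $1$ radian. The starting points are only $\pi/2<2$ radians apart, so the arms must pass each other. They can do so without meeting, one below the other, if $x_1\ne x_2$. For instance $x_1=0.1$, $x_2=0.3$ gives $y_1=1.3$, $y_2=-1.1$. These are the numbers used below.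

It remains to make "thin channel" rigorous. The next proposition does this for $N$ channels attached to any smooth image domain.

## Rooms at the ends of thin channels

A *continuum* is a compact connected set. A compact set in $\mathbb C$ is *non-separating* if its complement is connected: an arc or a closed disc is non-separating, a circle is not. We use Janiszewski's theorem (Pommerenke, *Boundary Behaviour of Conformal Maps*, §1.1): the union of two non-separating compact sets whose intersection is connected is non-separating. The hypothesis on the intersection matters, since two closed semicircles forming a circle meet in two points and their union separates. We also use that Jordan arcs and closed Jordan domains do not separate the plane.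

**Proposition.** Let $f_0\in\mathcal S$ be analytic and univalent in a neighbourhood of $\overline{\mathbb D}$. Put $G_0=f_0(\mathbb D)$ and $h_0=h_{f_0}$ (analytic on $\overline{\mathbb D}$). Let $\zeta_1,\dots,\zeta_N\in\partial\mathbb D$ be distinct, and let $\Gamma_1,\dots,\Gamma_N$ be pairwise disjoint rectifiable Jordan arcs, $\Gamma_j$ going from $f_0(\zeta_j)$ to $c_j$, with $\Gamma_j\cap\overline{G_0}=\{f_0(\zeta_j)\}$. Suppose that
$$h_0(\zeta_j)+\zeta_j\int_{\Gamma_j}\frac{dv}v=Q\qquad(j=1,\dots,N)\tag{2}$$
with the same $Q$ for all $j$. Then there are $f_n$ with $f_n/f_n'(0)\in\mathcal S$, $f_n\to f_0$ locally uniformly, $f_n'(0)\to1$, such that for all large $n$ the function $h_{f_n}$ takes the value $Q$ at $N$ or more distinct points of $\mathbb D$.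

**Step 1: the domains.** This step builds a compact set $K$, consisting of $\overline{G_0}$ with infinitely thin channels and small disc rooms, and thickens it to simply connected domains $\Omega_n$ shrinking to $K$.

Parametrize $\Gamma_j:[0,1]\to\mathbb C$. The points $c_j$ are distinct, lie outside $\overline{G_0}$ (so $c_j\neq0$), and $c_j\notin\Gamma_i$ for $i\ne j$. So for small $\rho>0$ the closed discs $B_j=\{|u-c_j|\le\rho\}$ are pairwise disjoint, disjoint from $\overline{G_0}$, and disjoint from $\Gamma_i$ for $i\ne j$. Let $t_j>0$ be the first $t$ with $\Gamma_j(t)\in B_j$, and put $b_j=\Gamma_j(t_j)$, $\Gamma_j^-=\Gamma_j([0,t_j])$. Then $\Gamma_j^-\cap B_j=\{b_j\}$. For each $t<1$ the compact set $\Gamma_j([0,t])$ has positive distance from $c_j$, so $t_j\to1$ as $\rho\to0$. Hence we may take $\rho$ so small that $B_j\cup\Gamma_j([t_j,1])$ lies in the disc $\{|u-c_j|<|c_j|\}$, which does not contain $0$. In that disc $1/v$ has a primitive, so the integrals along $\Gamma_j([t_j,1])$ and along the segment $[b_j,c_j]$ agree: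
$$\int_{\Gamma_j^-}\frac{dv}v+\int_{[b_j,c_j]}\frac{dv}v=\int_{\Gamma_j}\frac{dv}v .\tag{3}$$

Put $L_j=\Gamma_j^-\cup B_j$ and $K=\overline{G_0}\cup L_1\cup\dots\cup L_N$. This is a continuum. Add the sets $\Gamma_1^-,B_1,\Gamma_2^-,B_2,\dots$ successively to $\overline{G_0}$. Each meets the previous union in exactly one point: $\Gamma_j^-$ meets it in $f_0(\zeta_j)$, and $B_j$ meets it in $b_j$. By Janiszewski's theorem $\mathbb C\setminus K$ is connected.

*The component $W$ of $\operatorname{int}K$ containing $0$ is $G_0$.* Clearly $G_0\subset W$. If $W\ne G_0$, then, since $W$ is connected, it contains a point $p\in\partial G_0$, and hence a neighbourhood $U\subset K$ of $p$, which we may take disjoint from all $B_j$. The set $U\setminus\overline{G_0}$ is open, and it is nonempty because $\partial G_0$ is an analytic Jordan curve. It is contained in $\bigcup_j\Gamma_j$. But rectifiable arcs have zero area, a contradiction.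

The domain $\widehat{\mathbb C}\setminus K$ has connected complement, so it is simply connected, and there is a conformal map $\Phi:\{|\zeta|>1\}\cup\{\infty\}\to\widehat{\mathbb C}\setminus K$ with $\Phi(\infty)=\infty$. Let $\Omega_n$ be the interior of the Jordan curve $\Phi(|\zeta|=1+\frac1n)$. The exterior of this curve is $\Phi(|\zeta|>1+\frac1n)$, so
$$\Omega_n=K\cup\Phi\big(1<|\zeta|<1+\tfrac1n\big).$$
Thus the $\Omega_n$ are bounded and simply connected, $K\subset\Omega_n$, $\overline{\Omega_{n+1}}\subset\Omega_n$, and $\bigcap_n\Omega_n=\bigcap_n\overline{\Omega_n}=K$. Let $f_n:\mathbb D\to\Omega_n$ be the Riemann map with $f_n(0)=0$, $f_n'(0)>0$. Put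
$$g_n=f_n^{-1},\qquad\omega_n=g_n\circ f_0:\mathbb D\to\mathbb D,\qquad h_n=h_{f_n},\qquad H_n=h_n\circ g_n ,$$
and let $A$ be the area of $\Omega_1$.

**Step 2: convergence inside.** This step shows that the channels and rooms are invisible from compact subsets of $\mathbb D$.

We have $\omega_n(0)=0$ and, since $f_0'(0)=1$, $\omega_n'(0)=1/f_n'(0)$. Schwarz's lemma gives $f_n'(0)\ge1$. The $f_n$ are uniformly bounded, so by Montel's theorem every subsequence has a locally uniformly convergent subsequence. Let $f^*$ be such a limit. Then $f^{*\prime}(0)\ge1$, so $f^*$ is nonconstant and therefore univalent by Hurwitz's theorem. Its image lies in $\bigcap_n\overline{\Omega_n}=K$. This image is open, connected and contains $0$, so by Step 1 it lies in $W=G_0$. Hence $f_0^{-1}\circ f^*$ is a self-map of $\mathbb D$ fixing $0$ with derivative $\ge1$ at $0$, and by Schwarz's lemma it is the identity. So $f^*=f_0$ for every such limit. Therefore $f_n\to f_0$ locally uniformly and $f_n'(0)\to1$.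

Consequently $\omega_n'(0)\to1$. A subsequential limit of $\omega_n$ fixes $0$, has derivative $1$ there, and maps $\mathbb D$ into $\mathbb D$ (it is nonconstant), so it is the identity. Thus $\omega_n\to\mathrm{id}$ locally uniformly. Finally $f_n(t)/t\to f_0(t)/t\neq0$ locally uniformly, so $h_n\to h_0$ locally uniformly, as in the continuity argument above. In particular, for $0<r<1$,
$$H_n(f_0(r\zeta_j))=h_n(\omega_n(r\zeta_j))\to h_0(r\zeta_j).\tag{4}$$

**Step 3: $g_n$ is nearly $\zeta_j$ on the channel and the room.** This is the rigorous form of the heuristic. For $\frac12\le r'<1$ put $r=(1+r')/2$ and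
$$M_r=M_r^{(j)}=f_0([r\zeta_j,\zeta_j])\cup L_j,\qquad S(\eta,r')=\{s\zeta_je^{i\theta}:r'<s<1,\ |\theta|<\eta\}.$$
The set $M_r$ is a continuum in $K\subset\Omega_n$. It consists of a short inner approach to the door, the channel, and the room.

**Claim.** For every $\eta\in(0,\pi)$ and all $r'$ sufficiently close to $1$, we have $g_n(M_r)\subset S(\eta,r')$ for all $n\ge n_0(\eta,r')$.

*Proof of the claim.* There are finitely many $j$, so fix one. Let $E=\{\zeta_je^{i\theta}:\eta/2\le|\theta|\le\eta\}$. Since $f_0$ is injective on $\overline{\mathbb D}$, the compact set $f_0(E)\subset\partial G_0$ does not contain $f_0(\zeta_j)$. Since $L_j\cap\overline{G_0}=\{f_0(\zeta_j)\}$, the sets $f_0(E)$ and $L_j$ are disjoint. Let $3\delta>0$ be their distance. Take $r'$ so close to $1$ that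

- $|f_0(s\zeta_j)-f_0(\zeta_j)|<\delta/2$ for $r\le s\le1$, so every point of $M_r$ is within $\delta/2$ of $L_j$;
- $|f_0(r'z)-f_0(z)|<\delta/2$ for $z\in E$;
- $2\sqrt{A(1-r')/\eta}<\delta$.

The first two conditions give $\operatorname{dist}(f_0(r'z),M_r)\ge2\delta$ for $z\in E$. Fix such an $r'$.

Next we list what holds for large $n$. By uniform convergence on $|z|=r'$ we have $|f_n-f_0|<\delta$ there, so
$$\operatorname{dist}(f_n(r'z),M_r)>\delta\qquad(z\in E).\tag{5}$$
The compact sets $f_0(\{|z|\le r'\})$ and $M_r$ are disjoint, because $r>r'$, $f_0$ is injective on $\overline{\mathbb D}$, and $L_j$ does not meet $G_0$. Since $f_n\to f_0$ uniformly on $|z|\le r'$, the set $f_n(\{|z|\le r'\})$ does not meet $M_r$ for large $n$, which means $g_n(M_r)\subset\{r'<|z|<1\}$. Finally, $g_n(M_r)$ is connected and contains $g_n(f_0(r\zeta_j))=\omega_n(r\zeta_j)\to r\zeta_j$, so it contains a point of the open set $S(\eta/2,r')$ for large $n$.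

Suppose that for such an $n$ the inclusion $g_n(M_r)\subset S(\eta,r')$ fails. Let $J=(\eta/2,\eta)$. If for some $\theta_1,\theta_2\in J$ the set $g_n(M_r)$ missed both radial segments $\{s\zeta_je^{i\theta_1}:r'<s<1\}$ and $\{s\zeta_je^{-i\theta_2}:r'<s<1\}$, it would lie in one of the two components of the annulus $\{r'<|z|<1\}$ minus these segments. Since it meets $S(\eta/2,r')$, this would be the component $\{s\zeta_je^{i\theta}:r'<s<1,\ -\theta_2<\theta<\theta_1\}\subset S(\eta,r')$, and the inclusion would hold. So one of the two families is met completely: there is $J_n\in\{J,-J\}$ such that for *every* $\theta\in J_n$ the set $g_n(M_r)$ meets $\{s\zeta_je^{i\theta}:r'<s<1\}$.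

Now comes the length–area estimate. By Cauchy–Schwarz,
$$\int_{J_n}\int_{r'}^1|f_n'(s\zeta_je^{i\theta})|\,ds\,d\theta\le\Big(\iint|f_n'|^2s\,ds\,d\theta\Big)^{1/2}\Big(\iint\frac{ds\,d\theta}s\Big)^{1/2}\le\Big(A\cdot\frac\eta2\cdot2(1-r')\Big)^{1/2}.$$
Here the first factor is at most the square root of the area of $\Omega_n\subset\Omega_1$, and $\int_{r'}^1ds/s\le(1-r')/r'\le2(1-r')$. Since $J_n$ has length $\eta/2$, some $\theta_n\in J_n$ satisfies
$$\int_{r'}^1|f_n'(s\zeta_je^{i\theta_n})|\,ds\le\frac2\eta\sqrt{A\eta(1-r')}=2\sqrt{\frac{A(1-r')}\eta}<\delta .$$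
By the choice of $J_n$ there is $s\in(r',1)$ with $f_n(s\zeta_je^{i\theta_n})\in M_r$. So the distance from $f_n(r'\zeta_je^{i\theta_n})$ to $M_r$ is less than $\delta$. But $\zeta_je^{i\theta_n}\in E$, and this contradicts (5). The claim is proved.

**Step 4: the limit of $H_n$ on the rooms.** This step integrates $H_n'=g_n/u$ from inside $G_0$ through the door into the room. For $u\in B_j$ put
$$T_j(u)=h_0(\zeta_j)+\zeta_j\Big(\int_{\Gamma_j^-}\frac{dv}v+\int_{[b_j,u]}\frac{dv}v\Big).$$
By (3) and (2), $T_j(c_j)=Q$. Let $\sigma_u\subset M_r$ be the path from $f_0(r\zeta_j)$ along $f_0([r\zeta_j,\zeta_j])$, then along $\Gamma_j^-$, then along $[b_j,u]$. It is rectifiable, and it keeps a positive distance from $0$ that does not depend on $u\in B_j$ or $r\ge\frac12$. So there is $\Lambda$ with $\int_{\sigma_u}|dv|/|v|\le\Lambda$ for all these $u$ and $r$. By (1),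
$$H_n(u)=H_n(f_0(r\zeta_j))+\int_{\sigma_u}g_n(v)\frac{dv}v .$$
Write $g_n=\zeta_j+(g_n-\zeta_j)$ and subtract $T_j$:
$$H_n(u)-T_j(u)=\big[H_n(f_0(r\zeta_j))-h_0(r\zeta_j)\big]+\big[h_0(r\zeta_j)-h_0(\zeta_j)\big]+\int_{\sigma_u}(g_n-\zeta_j)\frac{dv}v+\zeta_j\int_{f_0([r\zeta_j,\zeta_j])}\frac{dv}v .$$
For $z=s\zeta_je^{i\theta}\in S(\eta,r')$ we have $|z-\zeta_j|\le(1-s)+|e^{i\theta}-1|\le(1-r')+\eta$. So by the claim, for $r'$ close to $1$ and $n\ge n_0(\eta,r')$,
$$\sup_{B_j}|H_n-T_j|\le|H_n(f_0(r\zeta_j))-h_0(r\zeta_j)|+|h_0(r\zeta_j)-h_0(\zeta_j)|+(\eta+1-r')\Lambda+\int_{f_0([r\zeta_j,\zeta_j])}\frac{|dv|}{|v|}.\tag{6}$$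
Let $n\to\infty$: the first term disappears by (4). The resulting bound for $\limsup_n\sup_{B_j}|H_n-T_j|$ holds for every $r'$ close to $1$. Let $r'\to1$ (so $r\to1$), which leaves $\eta\Lambda$, and then let $\eta\to0$. Hence $H_n\to T_j$ uniformly on $B_j$.

**Step 5: the value $Q$ is taken in every room.** This step transfers the solution of $T_j=Q$ to $H_n$. On $B_j$, $T_j$ is $\zeta_j$ times a branch of $\log u$ plus a constant, hence injective, so $T_j=Q$ only at the centre $c_j$. By Hurwitz's theorem, for large $n$ and every $j$ there is $u_j\in\operatorname{int}B_j$ with $H_n(u_j)=Q$. The $B_j$ are disjoint, so the $u_j$ are distinct, and so are the points $g_n(u_j)\in\mathbb D$. Since $h_n(g_n(u_j))=H_n(u_j)=Q$, the Proposition is proved. $\blacksquare$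

## Two arms over the unit disc: proof of Theorem 1

Take $f_0(z)=z$, $h_0(z)=z$, $G_0=\mathbb D$, $N=2$, $\zeta_1=1$, $\zeta_2=i$. Let $\Gamma_j=\exp(\gamma_j)$ with the polygonal arcs
$$\gamma_1:\ 0\to0.1\to0.1+1.3i,\qquad\gamma_2:\ \tfrac\pi2i\to0.3+\tfrac\pi2i\to0.3+\big(\tfrac\pi2-1.1\big)i .$$
These are the arms found above, drawn in the coordinate $w=\log u$. We check the hypotheses of the Proposition.

- *Arcs meeting $\overline{\mathbb D}$ only at the start.* Both $\gamma_j$ are simple polygonal arcs in the strip $\{0\le\operatorname{Im}w\le\pi/2\}$, where $\exp$ is injective. Except for their initial points they lie in $\operatorname{Re}w>0$. So $\Gamma_j$ is a rectifiable Jordan arc starting at $\zeta_j$ with $\Gamma_j\cap\overline{\mathbb D}=\{\zeta_j\}$.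
- *Disjointness.* On $\gamma_1$ we have $\operatorname{Re}w\le0.1$ and $\operatorname{Im}w\le1.3$, while every point of $\gamma_2$ has $\operatorname{Im}w=\pi/2>1.3$ or $\operatorname{Re}w=0.3$. So $\gamma_1\cap\gamma_2=\emptyset$, and by injectivity $\Gamma_1\cap\Gamma_2=\emptyset$.
- *Condition (2).* Since $\int_{\Gamma_j}dv/v=\int_{\gamma_j}dw$ is the end point minus the initial point of $\gamma_j$,
$$1+1\cdot(0.1+1.3i)=1.1+1.3i,\qquad i+i(0.3-1.1i)=i+0.3i+1.1=1.1+1.3i .$$

By the Proposition, for large $n$ the function $h_{f_n}=h_{f_n/f_n'(0)}$ takes the value $1.1+1.3i$ at two distinct points of $\mathbb D$. Moreover $f_n/f_n'(0)\in\mathcal S$ and $f_n/f_n'(0)\to z$ locally uniformly. The functions $f_n/f_n'(0)$ are the sequence of Theorem 1. $\blacksquare$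

**The bound $\varrho<1$ in Theorem 2(b).** By Theorem 1 some $h_f$ takes equal values at two distinct points of $\mathbb D$. Both lie in a disc $|z|<r$ with $r<1$, so $h_f$ is not univalent there and $\varrho<r<1$. Together with the positive part above, this proves Theorem 2(b). $\blacksquare$

## The sets $V_N$ are open

Let $f\in V_N$, say $h_f(z_j)=Q$ at distinct points $z_1,\dots,z_N$. Since $h_f'(0)=1$, the function $h_f$ is nonconstant, so there are disjoint small closed discs in $\mathbb D$ about the $z_j$ on whose boundary circles $h_f\ne Q$. If $\tilde f\in\mathcal S$ is close to $f$, then by continuity of the transform $|h_{\tilde f}-h_f|<|h_f-Q|$ on all these circles. By Rouché's theorem $h_{\tilde f}$ takes the value $Q$ in each disc. So $\tilde f\in V_N$, and $V_N$ is open.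

## Arcs with prescribed logarithmic increment: $V_N$ is dense

For $f\in\mathcal S$ the functions $f(rz)/r$, $0<r<1$, are in $\mathcal S$, are analytic and univalent in $|z|<1/r$, and converge to $f$ as $r\to1^-$. So it suffices to approximate an $f_0\in\mathcal S$ that is analytic and univalent in a neighbourhood of $\overline{\mathbb D}$ by elements of $V_N$. Put $G_0=f_0(\mathbb D)$, $h_0=h_{f_0}$. We want to apply the Proposition, so we need $N$ disjoint arcs satisfying (2) with one common $Q$.

**Step 1: the end points are forced, and large $Q$ makes them good.** Condition (2) says $\int_{\Gamma_j}dv/v=\overline{\zeta_j}\,(Q-h_0(\zeta_j))$, which prescribes the logarithm of the end point once $Q$ and $\zeta_j$ are chosen. Let $F(\theta)$ be a smooth branch of $\log f_0(e^{i\theta})$ on $[-\pi/3,\pi/3]$, and for $Q>0$ put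
$$w(\theta)=F(\theta)+e^{-i\theta}\big(Q-h_0(e^{i\theta})\big)=Qe^{-i\theta}+k(\theta),\qquad|k|,|k'|\le C,$$
with $C$ independent of $Q$. Since $\cos\theta\ge\frac12$ on this interval,
$$\operatorname{Re}w=Q\cos\theta+\operatorname{Re}k\ge\frac Q2-C,\qquad(\operatorname{Im}w)'=-Q\cos\theta+\operatorname{Im}k'\le-\frac Q2+C .$$
Fix $Q$ so large that $|e^{w(\theta)}|>\max_{\overline{\mathbb D}}|f_0|$ and $\operatorname{Im}w$ is strictly decreasing. Choose distinct $\theta_1,\dots,\theta_N$ so close to $0$ that the values $\operatorname{Im}w(\theta_j)$ differ by less than $2\pi$. Put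
$$\zeta_j=e^{i\theta_j},\qquad a_j=f_0(\zeta_j),\qquad c_j=e^{w(\theta_j)} .$$
The $c_j$ lie outside $\overline{G_0}$. They are distinct, since their arguments $\operatorname{Im}w(\theta_j)$ are distinct modulo $2\pi$.

It remains to construct pairwise disjoint rectifiable Jordan arcs $\Gamma_j$ from $a_j$ to $c_j$ meeting $\overline{G_0}$ only at $a_j$, with
$$\int_{\Gamma_j}\frac{dv}v=w(\theta_j)-F(\theta_j).\tag{7}$$
Then (2) holds, because $h_0(\zeta_j)+\zeta_je^{-i\theta_j}(Q-h_0(\zeta_j))=Q$. For *any* arc from $a_j$ to $c_j$ avoiding $0$, the two sides of (7) have the same exponential $c_j/a_j$, so they differ by a multiple of $2\pi i$. The only thing to arrange is the number of turns, while not crossing earlier arcs. Coordinates in which the earlier arcs have disappeared make this easy.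

**Step 2: the induction and the exterior map.** We build the arcs one at a time. Suppose $\Gamma_1,\dots,\Gamma_m$ ($0\le m<N$) are constructed and also avoid $c_{m+1},\dots,c_N$. The set $K_m=\overline{G_0}\cup\Gamma_1\cup\dots\cup\Gamma_m$ is a continuum, and it is non-separating by Janiszewski's theorem, since each arc meets the previous union only in its initial point. Let $\Phi:\{|\zeta|>1\}\cup\{\infty\}\to\widehat{\mathbb C}\setminus K_m$ be conformal with $\Phi(\infty)=\infty$.

**Step 3: $\Phi$ is analytic at the point over $a_{m+1}$.** This is needed so that the new arc can start at $a_{m+1}$ and be rectifiable. We have $a_{m+1}\notin\Gamma_1\cup\dots\cup\Gamma_m$, because $\Gamma_i\cap\overline{G_0}=\{a_i\}$. Take a small neighbourhood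
$$U=\{e^{t+i\theta}:|t|<\varepsilon,\ |\theta-\theta_{m+1}|<\varepsilon\}$$
of $\zeta_{m+1}$ such that $f_0$ is defined and injective on $U\cup\overline{\mathbb D}$ and $f_0(U)$ misses $\Gamma_1,\dots,\Gamma_m$. Then $f_0(U)\setminus K_m=f_0(U\cap\{|z|>1\})$. So $X=\Phi^{-1}\circ f_0$ is defined and univalent in $U^+=U\cap\{|z|>1\}$, with $|X|>1$. As $|z|\to1$ in $U^+$, the point $f_0(z)$ approaches $K_m$, so $|X|\to1$.

The function $\log|X|$ is harmonic and positive in $U^+$ and tends to $0$ at $U\cap\partial\mathbb D$. The set $U$ is symmetric under $z\mapsto1/\bar z$, so by the reflection principle $\log|X|$ extends to a harmonic function on $U$, odd under this reflection. As $U$ is simply connected, this extension is the real part of an analytic function $Y$ on $U$, and after adding an imaginary constant to $Y$ we have $X=e^Y$ on $U^+$. So $X$ extends analytically to $U$, and $|X|$ is $>1$, $=1$, $<1$ at points with $|z|>1$, $=1$, $<1$ respectively.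

Also $X'\ne0$ on $U\cap\partial\mathbb D$. Otherwise $Y(z)=Y(p)+a(z-p)^q+\cdots$ at some $p\in U\cap\partial\mathbb D$ with $a\ne0$, $q\ge2$, and $\operatorname{Re}Y$ would take both signs, near $p$, in sectors of opening $\pi/q\le\pi/2$. But $\operatorname{Re}Y=\log|X|>0$ at all points of $U$ outside the closed unit disc, a region that near $p$ has opening $\pi$. This is a contradiction.

So $X$ has an analytic local inverse near $\xi=X(\zeta_{m+1})\in\partial\mathbb D$, and by the trichotomy the inverse maps points with $|\zeta|>1$ to points with $|z|>1$. There $\Phi=f_0\circ X^{-1}$. Hence $\Phi$ extends analytically to a neighbourhood of $\xi$, with $\Phi(\xi)=a_{m+1}$.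

**Step 4: the arc.** We now draw $\Gamma_{m+1}$ as the $\Phi$-image of a spiral with two free parameters. Let $\xi=e^{i\alpha}$ and $\Phi^{-1}(c_{m+1})=e^{x+i\beta}$ with $x>0$; this is possible since $c_{m+1}\notin K_m$. For $k\in\mathbb Z$ and $\kappa\in\mathbb R$ let
$$s(\tau)=x\tau+i\big(\alpha+(\beta+2\pi k-\alpha)\tau+\kappa\tau(1-\tau)\big),\quad0\le\tau\le1,\qquad\Gamma_{m+1}=\Phi(e^{s(\cdot)}).$$
Since $|e^{s(\tau)}|=e^{x\tau}$ is strictly increasing, $e^s$ is injective. It starts at $\xi$, runs in $|\zeta|>1$ for $\tau>0$, and ends at $\Phi^{-1}(c_{m+1})$. So $\Gamma_{m+1}$ is a Jordan arc from $a_{m+1}$ to $c_{m+1}$ that meets $K_m$ only at $a_{m+1}$. In particular it meets $\overline{G_0}$ only at $a_{m+1}$ and is disjoint from $\Gamma_1,\dots,\Gamma_m$. It is rectifiable, because $\Phi$ is analytic in a neighbourhood of the whole compact curve $e^{s([0,1])}$.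

**Step 5: the number of turns.** This step chooses $k$ so that (7) holds. On the half-plane $\operatorname{Re}s>0$ the function $\Phi(e^s)$ is analytic and has no zero, since $0\in K_m$. So a branch $\Lambda(s)=\log\Phi(e^s)$ exists there, and it extends analytically to a neighbourhood of $i\alpha$, as $\Phi(\xi)=a_{m+1}\neq0$. The difference $\Lambda(s+2\pi i)-\Lambda(s)$ is a constant multiple of $2\pi i$, namely $2\pi i$ times the winding number about $0$ of the image under $\Phi$ of a large circle. Since $\Phi(\zeta)/\zeta$ has a finite nonzero limit at $\infty$, this winding number is $1$, so $\Lambda(s+2\pi i)=\Lambda(s)+2\pi i$. Hence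
$$\int_{\Gamma_{m+1}}\frac{dv}v=\Lambda(s(1))-\Lambda(s(0))=\Lambda(x+i\beta)-\Lambda(i\alpha)+2\pi ik .$$
The exponential of the right side is $c_{m+1}/a_{m+1}=e^{w(\theta_{m+1})-F(\theta_{m+1})}$. So for exactly one $k$ the integral equals $w(\theta_{m+1})-F(\theta_{m+1})$, which is (7). This holds for every $\kappa$.

**Step 6: avoiding the remaining end points.** This step chooses $\kappa$ so that the induction can continue. With $k$ now fixed, suppose $\Gamma_{m+1}$ passes through some $c_i$ with $i>m+1$, and write $\Phi^{-1}(c_i)=e^{x_i+i\beta_i}$. Then $\tau=x_i/x$ is determined by the real part. It is not $0$ because $x_i>0$, and not $1$ because the arc ends at $c_{m+1}\ne c_i$. So $0<\tau<1$, and the imaginary part gives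
$$\alpha+(\beta+2\pi k-\alpha)\tau+\kappa\tau(1-\tau)\in\beta_i+2\pi\mathbb Z,$$
which restricts $\kappa$ to a countable set. So $\kappa$ can be chosen such that $\Gamma_{m+1}$ avoids $c_{m+2},\dots,c_N$. This completes the induction.

The Proposition now applies to $f_0$ and the arcs $\Gamma_1,\dots,\Gamma_N$. It gives functions $f_n/f_n'(0)\in V_N$ converging to $f_0$. So $V_N$ is dense in $\mathcal S$.

## Baire category and univalent polynomials: end of the proof of Theorem 2(a)

Since $h_f\in\mathcal A$ for every $f\in\mathcal S$, we have $\{f\in\mathcal S:h_f\in\mathcal S\}=\mathcal S\setminus V_2$. This set is closed because $V_2$ is open, and it has empty interior because $V_2$ is dense; so it is nowhere dense. As $\mathcal S$ is compact and metrizable, Baire's theorem shows that $\bigcap_{N\ge2}V_N$ is a dense $G_\delta$. For $f$ in it, $h_f$ takes, for every $N$, some value at $N$ or more points, so $h_f$ is not $p$-valent for any finite $p$.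

It remains to find polynomials in $V_N$. Let $f\in V_N$. Since $f_r(z)=f(rz)/r\to f$ as $r\to1^-$ and $V_N$ is open, $f_r\in V_N$ for some $r<1$. Fix this $r$, and let $P_d$ be the Taylor polynomials of $f_r$, of degree at most $d\ge1$. They satisfy $P_d(0)=0$, $P_d'(0)=1$, and $P_d\to f_r$ locally uniformly in $|z|<1/r$, where $f_r$ is univalent. We claim that $P_d$ is univalent in $\mathbb D$ for large $d$. For $a,b\in\overline{\mathbb D}$ put
$$\Delta_d(a,b)=\int_0^1P_d'\big(b+t(a-b)\big)\,dt,\qquad\Delta(a,b)=\int_0^1f_r'\big(b+t(a-b)\big)\,dt .$$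
For $a\ne b$ these are the difference quotients $\frac{P_d(a)-P_d(b)}{a-b}$ and $\frac{f_r(a)-f_r(b)}{a-b}$, and on the diagonal they are $P_d'(a)$ and $f_r'(a)$. The function $\Delta$ is continuous on the compact set $\overline{\mathbb D}\times\overline{\mathbb D}$ and has no zero there, because $f_r$ is univalent in $|z|<1/r$. So $|\Delta|$ has a positive minimum. Since $P_d'\to f_r'$ uniformly on $\overline{\mathbb D}$, $\Delta_d\to\Delta$ uniformly, and $\Delta_d$ has no zero for large $d$. Thus $P_d$ is injective on $\overline{\mathbb D}$ for large $d$.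

So $P_d\in\mathcal S$ for large $d$, and $P_d\to f_r\in V_N$ in $\mathcal S$. Since $V_N$ is open, $P_d\in V_N$ for all large $d$. This proves Theorem 2(a). $\blacksquare$
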